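\title{Approximation of Laurent series by reduced fractions\\ with prescribed denominators}

\begin{abstract}
Let $F_1,F_2,\dots$ be distinct monic polynomials over $\mathbb F_q$ and let each $\psi(F_n)$ be zero or an integral power of $q$. We prove that if $\sum_n\psi(F_n)\varphi(F_n)/|F_n|$ diverges, then almost every Laurent series $f\in\mathbb F_q((X^{-1}))$ satisfies $|f-P/F_n|<\psi(F_n)/|F_n|$ for infinitely many pairs $(P,F_n)$ with $P$ coprime to $F_n$. The proof rests on a bound for the variance of the number of solutions whose constants do not depend on $q$. The same bound gives an almost-everywhere asymptotic formula for the number of solutions with error exponent $\frac12+\delta$, and the exponent $\frac12$ is optimal.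
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $q$ be a prime power and let $\mathbb L=\mathbb F_q((X^{-1}))$ be the field of formal Laurent series $f=\sum_{i\le n}f_iX^i$ with $f_i\in\mathbb F_q$. For $f\ne0$ let $\deg f$ be the largest $i$ with $f_i\ne0$, and put $|f|=q^{\deg f}$, $|0|=0$. This absolute value is multiplicative and satisfies $|f+g|\le\max(|f|,|g|)$. Every $f$ is, in exactly one way, the sum of a polynomial and an element of $\mathbb T=\{f\in\mathbb L:|f|<1\}$, so $\mathbb F_q[X]$ and $\mathbb T$ sit in $\mathbb L$ as the integers and the unit interval sit in the real line. We let $m$ be the Haar measure on $\mathbb L$ with $m(\mathbb T)=1$; ``almost all'' refers to $m$. We write $\mathcal M$ for the set of monic polynomials and $q^{\mathbb Z}=\{q^j:j\in\mathbb Z\}$. For $Q\in\mathcal M$, the totient $\varphi(Q)$ is the number of $P\in\mathbb F_q[X]$ with $|P|<|Q|$ and $(P,Q)=1$.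

Fix a sequence $F_1,F_2,\dots$ of distinct monic polynomials, the admissible denominators, and tolerances $\psi(F_n)\in q^{\mathbb Z}\cup\{0\}$. A \emph{solution} for $f\in\mathbb L$ is a pair $(P,F_n)$ with
\begin{equation}\label{eq:ineq}
\Big|f-\frac P{F_n}\Big|<\frac{\psi(F_n)}{|F_n|},\qquad P\in\mathbb F_q[X],\qquad (P,F_n)=1 .
\end{equation}
When do almost all $f$ have infinitely many solutions? For a single denominator $Q$ put
\[
Z_Q(f)=\#\Big\{P\in\mathbb F_q[X]:(P,Q)=1,\ \Big|f-\frac PQ\Big|<\frac{\psi(Q)}{|Q|}\Big\},\qquad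
\psi^*(Q)=\psi(Q)\frac{\varphi(Q)}{|Q|}.
\]
Modulo polynomials there are $\varphi(Q)$ reduced fractions $P/Q$, and each is the center of a ball of measure $\psi(Q)/|Q|$, so $\psi^*(Q)$ is the mean of $Z_Q$ over $\mathbb T$ (Lemma~\ref{lem:mean}). If $\sum_n\psi^*(F_n)$ converges, the Borel--Cantelli lemma leaves almost all $f$ with finitely many solutions. If the random variables $Z_{F_n}$ were independent indicators, divergence would give infinitely many. They are not independent in general, but one guesses that divergence is still enough, and this is conjectured in~\cite{source}. Two special cases are quoted there as known: the case in which $F_n$ runs through all monic polynomials and $\psi(Q)=O(1/|Q|)$, and the case in which the number of $F_n$ of degree $j$ is bounded by an absolute constant for all $j$. We prove the conjecture.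

\begin{theorem}\label{thm:main}
Let $F_1,F_2,\dots$ be distinct monic polynomials and let $\psi(F_n)\in q^{\mathbb Z}\cup\{0\}$.
\begin{itemize}
\item[(a)] If $\sum_n\psi^*(F_n)=\infty$, then almost all $f\in\mathbb L$ have infinitely many solutions of \eqref{eq:ineq}.
\item[(b)] If $\sum_n\psi^*(F_n)<\infty$, then almost all $f\in\mathbb L$ have only finitely many solutions of \eqref{eq:ineq}.
\end{itemize}
\end{theorem}

The substitute for independence is a second-moment estimate. For a finite set $S\subset\mathcal M$ and $\psi:S\to q^{\mathbb Z}$ put $Z_S=\sum_{Q\in S}Z_Q$ and $\Psi_S=\sum_{Q\in S}\psi^*(Q)$. A sum of uncorrelated indicators with mean $\Psi_S$ has variance at most $\Psi_S$; the following bound comes within an arbitrarily small power of this.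

\begin{theorem}\label{thm:var}
For every $\varepsilon\in(0,\frac12)$ there is $C_\varepsilon$, depending only on $\varepsilon$, such that for every prime power $q$, every finite $S\subset\mathcal M$ and every $\psi:S\to q^{\mathbb Z}$,
\[
\int_{\mathbb T}(Z_S-\Psi_S)^2\,dm\le\Psi_S+C_\varepsilon\Psi_S^{1+2\varepsilon}.
\]
\end{theorem}

Theorem~\ref{thm:var} also counts the solutions and measures the set of $f$ that have one.

\begin{theorem}\label{thm:count}
Let $F_n$ and $\psi$ be as in Theorem~\ref{thm:main}, let $\Psi_N=\sum_{n\le N}\psi^*(F_n)$, and let $\mathcal Z_N(f)$ be the number of solutions $(P,F_n)$ of \eqref{eq:ineq} with $n\le N$.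
\begin{itemize}
\item[(a)] If $\sum_n\psi^*(F_n)=\infty$, then for every $\delta>0$ and almost all $f\in\mathbb L$,
\[
\mathcal Z_N(f)=\Psi_N+O_{f,\delta}\big(\Psi_N^{1/2+\delta}\big)\quad\text{for all $N$ with }\Psi_N\ge1 .
\]
\item[(b)] The exponent $\frac12$ is optimal: for each $q$ there is an example in which, for almost all $f\in\mathbb L$, $\mathcal Z_N(f)-\Psi_N\ne O(\Psi_N^{1/2})$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:measure}
There is an absolute constant $c>0$, independent of $q$, such that for every finite $S\subset\mathcal M$ and every $\psi:S\to q^{\mathbb Z}$,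
\[
c\min(1,\Psi_S)\le m\{f\in\mathbb T:Z_S(f)>0\}\le\min(1,\Psi_S).
\]
\end{theorem}

\begin{remark}\label{rem:hyp}
The $F_n$ must be distinct: if $F_n=1$ and $\psi(F_n)=q^{-1}$ for all $n$, the series diverges, but only the $f$ with $f_{-1}=0$ have a solution. Asking for monic $F_n$ removes the repetition of $Q$ and $cQ$, $c\in\mathbb F_q^\times$, which are denominators of the same fractions. The condition on the values of $\psi$ is a normalization: since $|\cdot|$ takes values in $q^{\mathbb Z}\cup\{0\}$, the inequality $|x|<r$ is equivalent to $|x|<q^{\lceil\log_qr\rceil}$ for $r>0$. It makes the measures of balls and the numbers of polynomials in them exact.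
\end{remark}

Section~\ref{sec:prelim} deduces Theorems~\ref{thm:main} and~\ref{thm:measure} from Theorem~\ref{thm:var}, and Section~\ref{sec:model} works out an example with exact independence, which gives Theorem~\ref{thm:count}(b). The proof of Theorem~\ref{thm:var} has two parts. Section~\ref{sec:pair} shows that $Z_Q$ and $Z_R$ are nearly uncorrelated unless $\gcd(Q,R)$ is large in terms of $\psi$. Sections~\ref{sec:bilinear} and~\ref{sec:proof} bound the total weight of the pairs with large greatest common divisor, by an induction on the number of primes involved. Section~\ref{sec:count} proves Theorem~\ref{thm:count}(a). Apart from textbook facts, the only outside result used is the Hartman--Wintner law of the iterated logarithm, and only for Theorem~\ref{thm:count}(b).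

\section{Balls, primes and the first moment}\label{sec:prelim}

A \emph{prime} is a monic irreducible polynomial, and $p$ always denotes a prime. Divisors and greatest common divisors are monic, $\mu$ is the M\"obius function on $\mathcal M$, and $\operatorname{ord}_pv$ is the exponent of $p$ in $v$. We use the following facts.

\begin{itemize}
\item[(F1)] \emph{Balls.} For $\rho=q^j$, the ball $B(x,\rho)=\{f:|f-x|<\rho\}$ consists of the $f$ whose coefficients of $X^i$, $i\ge j$, agree with those of $x$. A ball of radius $q^{j+1}$ is a disjoint union of $q$ translates of $B(0,q^j)$, and $\mathbb T=B(0,1)$, so $m(B(x,\rho))=\rho$. In particular, the coefficients $f_{-1},f_{-2},\dots$ of $f\in\mathbb T$ are independent and uniform on $\mathbb F_q$. If $\rho\le\rho'$, then by the ultrametric inequality $B(x,\rho)$ and $B(x',\rho')$ meet if and only if $|x-x'|<\rho'$, and then $B(x,\rho)\subset B(x',\rho')$.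
\item[(F2)] \emph{Unfolding.} The translates $\mathbb T-g$, $g\in\mathbb F_q[X]$, partition $\mathbb L$. Hence $\sum_gm(\mathbb T\cap(B+g))=m(B)$ for measurable $B\subset\mathbb L$.
\item[(F3)] \emph{Counting.} For $y\in q^{\mathbb Z}$ there are exactly $(y-1)_+=\max(y-1,0)$ nonzero polynomials $s$ with $|s|<y$, and at most $y$ monic ones with $|s|=y$ (exactly $y$ if $y\ge1$).
\item[(F4)] \emph{Primes.} There is a prime of every degree $n\ge1$. Since $X^{q^n}-X$ is the product of the primes of degree dividing $n$, there are at most $q^n/n$ primes of degree $n$. As $q\ge2$, for $s>0$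
\begin{equation}\label{eq:kappa}
\sum_p|p|^{-1-s}\le\sum_{n\ge1}\frac{q^{-ns}}n\le\kappa(s):=\sum_{n\ge1}\frac{2^{-ns}}n<\infty .
\end{equation}
On the other hand $\prod_{\deg p\le n}(1-1/|p|)^{-1}\ge\sum_{d\in\mathcal M,\ \deg d\le n}1/|d|=n+1$, so $\sum_p1/|p|=\infty$.
\item[(F5)] \emph{Totient.} $\varphi(Q)/|Q|=\prod_{p\mid Q}(1-1/|p|)$, with $\varphi(1)=1$, and $\sum_{d\mid N}\varphi(d)=|N|$.
\end{itemize}

The polynomials counted by $Z_Q(f)$ lie in $B(Qf,\psi(Q))$, so $Z_Q$ is finite everywhere and bounded on $\mathbb T$. If $P$ is counted for $f$, then $P+gQ$ is counted for $f+g$, so $Z_Q$ is periodic under $\mathbb F_q[X]$. A statement about the $Z_Q$ that holds for almost all $f\in\mathbb T$ therefore holds for almost all $f\in\mathbb L$, and we work on $\mathbb T$.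

\begin{lemma}\label{lem:mean}
For $Q\in\mathcal M$ and $\psi(Q)\in q^{\mathbb Z}$ we have $\int_{\mathbb T}Z_Q\,dm=\psi^*(Q)$.
\end{lemma}

\begin{proof}
Let $\rho=\psi(Q)/|Q|$. Write each $P$ coprime to $Q$ as $P_1+gQ$ with $|P_1|<|Q|$, $(P_1,Q)=1$. By (F2) and (F1),
\[
\int_{\mathbb T}Z_Q\,dm=\sum_{P_1}\sum_gm\big(\mathbb T\cap(B(P_1/Q,\rho)+g)\big)=\varphi(Q)\rho.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:var}]
(b) We have $m\{f\in\mathbb T:Z_{F_n}(f)>0\}\le\psi^*(F_n)$. By the Borel--Cantelli lemma, almost all $f$ have $Z_{F_n}(f)>0$ for finitely many $n$ only, and each $Z_{F_n}(f)$ is finite.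

(a) Fix $N_0$ and let $S=\{F_n:N_0\le n\le N_1,\ \psi(F_n)\ne0\}$. Since the $F_n$ are distinct, $\Psi_S=\sum_{N_0\le n\le N_1}\psi^*(F_n)$, which tends to infinity with $N_1$. Where $Z_S=0$ we have $(Z_S-\Psi_S)^2=\Psi_S^2$, so Theorem~\ref{thm:var} with $\varepsilon=\frac14$ gives
\[
m\{f\in\mathbb T:Z_S(f)=0\}\le\frac{\Psi_S+C_{1/4}\Psi_S^{3/2}}{\Psi_S^2}\to0\qquad(N_1\to\infty).
\]
Thus almost all $f\in\mathbb T$ have a solution with $n\ge N_0$. Intersect these sets over all $N_0\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:measure}, assuming Theorem~\ref{thm:var}]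
Write $Z=Z_S$, $\Psi=\Psi_S$, $C=C_{1/4}$, and let $S\ne\emptyset$. As $Z$ is integer valued, $m\{Z>0\}\le\int_{\mathbb T}Z\,dm=\Psi$. By the Cauchy--Schwarz inequality $\Psi^2\le m\{Z>0\}\int_{\mathbb T}Z^2\,dm$, and $\int_{\mathbb T}Z^2\,dm\le\Psi^2+\Psi+C\Psi^{3/2}$. The last quantity is at most $(2+C)\Psi^2$ if $\Psi\ge1$ and at most $(2+C)\Psi$ if $\Psi\le1$. So $c=1/(2+C)$ works.
\end{proof}

The next example shows what the condition $(P,Q)=1$ is for. It will return as the extremal case of our main inequality.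

\begin{example}\label{ex:div}
Let $N\in\mathcal M$, let $S$ be the set of divisors of $N$, and let $\psi(Q)=|Q|/(q|N|)$, so that all balls have radius $\rho=1/(q|N|)$. Each fraction $P''/N$ has exactly one reduced form $P/Q$ with $Q\in S$, and distinct fractions $P''/N$ are at distance at least $1/|N|$. So $Z_S$ is on $\mathbb T$ the indicator of a union of $|N|$ disjoint balls, of total measure $|N|\rho=1/q=\Psi_S$. If we drop the condition $(P,Q)=1$, the centers are the same points, now repeated. The count is supported on the same set of measure $1/q$, but its mean becomes $\sum_{Q\mid N}\psi(Q)=q^{-1}\sum_{d\mid N}1/|d|$, which is at least $(n+1)/q$ when $N$ is divisible by all monic polynomials of degree at most $n$. The analog of Theorem~\ref{thm:measure} for unreduced fractions, with $\psi$ in place of $\psi^*$, is therefore false.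
\end{example}

\section{A case of exact independence}\label{sec:model}

When the denominators have distinct degrees and $\psi=q^{-1}$, each condition \eqref{eq:ineq} tests one new coefficient of $f$. This shows the behavior that Theorem~\ref{thm:var} approximates in general, and how small the error in Theorem~\ref{thm:count}(a) can be at best. Recall the Hartman--Wintner law of the iterated logarithm: if $\xi_1,\xi_2,\dots$ are independent and identically distributed with mean $\bar\xi$ and variance $\sigma^2\in(0,\infty)$, then almost surely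
\[
\limsup_{N\to\infty}\frac{\sum_{n\le N}(\xi_n-\bar\xi)}{\sqrt{2\sigma^2N\log\log N}}=1 .
\]

\begin{proof}[Proof of Theorem~\ref{thm:count}(b)]
Let $F_n$ be a prime of degree $n$ and $\psi(F_n)=q^{-1}$ for $n\ge1$. Let $f\in\mathbb T$, $f\ne0$. The inequality in \eqref{eq:ineq} reads $|F_nf-P|<q^{-1}$. It has a solution $P$ if and only if the coefficient $c_n(f)$ of $X^{-1}$ in $F_nf$ vanishes, and then $P$ is the polynomial part of $F_nf$. If $F_n=X^n+\sum_{j<n}e_jX^j$, then
\[
c_n=f_{-n-1}+\sum_{j<n}e_jf_{-j-1}.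
\]
So $(f_{-1},\dots,f_{-N-1})\mapsto(f_{-1},c_1,\dots,c_N)$ is a linear map with a triangular matrix and diagonal entries $1$, hence a bijection of $\mathbb F_q^{N+1}$, and by (F1) the $c_n$ are independent and uniform on $\mathbb F_q$.

If $c_n(f)=0$ but $(P,F_n)\ne1$, then $F_n\mid P$, so $P/F_n$ is a polynomial at distance less than $1$ from $f\in\mathbb T$. This forces $P=0$ and $|f|<q^{-1-n}$, which holds for finitely many $n$ only. Therefore $\mathcal Z_N(f)=\#\{n\le N:c_n(f)=0\}+O_f(1)$, while $\Psi_N=\sum_{n\le N}q^{-1}(1-q^{-n})=N/q+O(1)$. The indicators of $c_n=0$ have mean $q^{-1}$ and variance $q^{-1}(1-q^{-1})$, so for almost all $f\in\mathbb T$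
\[
\limsup_{N\to\infty}\frac{\mathcal Z_N(f)-\Psi_N}{\sqrt{2q^{-1}(1-q^{-1})N\log\log N}}=1 .
\]
The denominator is of larger order than $\Psi_N^{1/2}$, and the claim follows.
\end{proof}

\section{Pair correlations}\label{sec:pair}

From now on $\varepsilon\in(0,\frac12)$ is fixed, and a \emph{constant} is a quantity that depends only on $\varepsilon$, not on $q$.

Since $\int_{\mathbb T}(Z_S-\Psi_S)^2=\sum_{Q,R\in S}\big(\int_{\mathbb T}Z_QZ_R-\psi^*(Q)\psi^*(R)\big)$, we have to compare $\int_{\mathbb T}Z_QZ_R$ with $\psi^*(Q)\psi^*(R)$. Fix $Q,R\in\mathcal M$, possibly equal, and $\psi(Q),\psi(R)\in q^{\mathbb Z}$. Let $\rho_{\min}\le\rho_{\max}$ be the two radii $\psi(Q)/|Q|$ and $\psi(R)/|R|$, and write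
\[
G=\gcd(Q,R),\qquad Q=GQ_1,\qquad R=GR_1,\qquad U=Q_1R_1 .
\]
Then $(Q_1,R_1)=1$, and $p\mid U$ if and only if $\operatorname{ord}_pQ\ne\operatorname{ord}_pR$. With $\Delta=PR_1-P'Q_1$ we have $|P/Q-P'/R|=|\Delta|\,|G|/|QR|$, so distinct fractions with denominators $Q$ and $R$ are at distance at least $|G|/|QR|$. The natural parameter is the larger radius in units of this spacing,
\[
D(Q,R)=\rho_{\max}\frac{|QR|}{|G|}=\frac{\max\big(|R|\psi(Q),|Q|\psi(R)\big)}{|G|}\in q^{\mathbb Z}.
\]
By (F1), the balls about $P/Q$ and $P'/R$ meet if and only if $|\Delta|<D(Q,R)$, and then their intersection has measure $\rho_{\min}$. The translation $(P,P')\mapsto(P+gQ,P'+gR)$ shifts both balls by $g$, and it fixes $\Delta$ because $QR_1=RQ_1$. Let $\nu(\Delta)$ be the number of classes, under these translations, of pairs with $(P,Q)=(P',R)=1$ and $PR_1-P'Q_1=\Delta$. Unfolding each class by (F2) gives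
\begin{equation}\label{eq:unfold}
\int_{\mathbb T}Z_QZ_R\,dm=\rho_{\min}\sum_{|\Delta|<D(Q,R)}\nu(\Delta).
\end{equation}

\begin{example}\label{ex:pos}
Let $Q\ne R$ be coprime, $\psi(Q)=q/|R|$, $\psi(R)=q/|Q|$. Both radii equal $q/|QR|$, and $D(Q,R)=q$, so $\Delta$ is a constant. For $\Delta\in\mathbb F_q^\times$ the equation $PR-P'Q=\Delta$ has one class of solutions, and these are automatically reduced, so $\nu(\Delta)=1$. Also $\nu(0)=0$, as reduced fractions with distinct monic denominators are distinct. Hence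
\[
\frac{\int_{\mathbb T}Z_QZ_R\,dm}{\psi^*(Q)\psi^*(R)}=\frac{(q-1)q/|QR|}{(q^2/|QR|)\prod_{p\mid QR}(1-1/|p|)}=\Big(1-\frac1q\Big)\prod_{p\mid QR}\Big(1-\frac1{|p|}\Big)^{-1},
\]
which is unbounded by (F4).
\end{example}

The example locates the danger. The product $\psi^*(Q)\psi^*(R)$ presumes that a proportion $1/|p|$ of the $\Delta$ is sieved out by each $p\mid U$, and this fails when the range of $\Delta$ is short and $U$ has many prime factors. We first compute $\nu$ exactly.

\begin{lemma}\label{lem:nu}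
Let $G'=\prod_{p\mid G,\ p\nmid U}p$ and $\omega_p(\Delta)=1-\frac2{|p|}+\frac1{|p|}\mathbf 1_{p\mid\Delta}$. For every $\Delta\in\mathbb F_q[X]$,
\[
\nu(\Delta)=|G|\prod_{p\mid G,\ p\mid U}\Big(1-\frac1{|p|}\Big)\cdot\mathbf 1_{(\Delta,U)=1}\prod_{p\mid G'}\omega_p(\Delta).
\]
In particular $\nu(0)=\varphi(Q)$ if $Q=R$, and $\nu(0)=0$ otherwise.
\end{lemma}

\begin{proof}
Since $(Q_1,R_1)=1$, the equation $PR_1-P'Q_1=\Delta$ has a solution $(P_0,P_0')$, and its solutions are the pairs $(P_0+sQ_1,P_0'+sR_1)$, $s\in\mathbb F_q[X]$. Translation by $g$ replaces $s$ by $s+gG$, so the classes correspond to the residues $s$ modulo $G$. We need $p\nmid P$ for each $p\mid Q$ and $p\nmid P'$ for each $p\mid R$. A prime dividing $QR$ divides either $U$ or $G'$.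

Let $p\mid Q_1$. Then $p\nmid R_1$ and $\Delta\equiv PR_1\pmod p$, so $p\nmid P$ if and only if $p\nmid\Delta$, whatever $s$ is. Further, $p\mid R$ if and only if $p\mid G$, and in that case the condition $p\nmid P_0'+sR_1$ excludes exactly one residue of $s$ modulo $p$. The case $p\mid R_1$ is the same with the two coordinates exchanged.

Let $p\mid G'$. Both $Q_1$ and $R_1$ are invertible modulo $p$, and the excluded residues are $s\equiv-P_0/Q_1$ and $s\equiv-P_0'/R_1$. They coincide if and only if $p\mid P_0R_1-P_0'Q_1=\Delta$, so a proportion $\omega_p(\Delta)$ of the residues survives.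

The Chinese remainder theorem combines the conditions on $s$ modulo the primes $p\mid G$. Finally, $(0,U)=1$ means $U=1$, that is $Q=R$, and then $\nu(0)=|Q|\prod_{p\mid Q}(1-1/|p|)$.
\end{proof}

It remains to sum over $\Delta$. The loss seen in Example~\ref{ex:pos} will be recorded by the weight
\[
h(v,w)=\prod_{p:\ \operatorname{ord}_pv\ne\operatorname{ord}_pw}\lambda_p\quad(v,w\in\mathcal M),\qquad\lambda_p=\frac{1+|p|^{-\varepsilon}}{1-1/|p|}\in[1,4].
\]

\begin{proposition}\label{prop:pair}
With $D=D(Q,R)$,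
\[
\int_{\mathbb T}Z_QZ_R\,dm\le\mathbf 1_{Q=R}\,\psi^*(Q)+\begin{cases}0,&D\le1,\\[2pt]\psi^*(Q)\psi^*(R)\big(1+e^{4\kappa(\varepsilon)}D^{-(1-\varepsilon)}h(Q,R)\big),&D\ge q.\end{cases}
\]
\end{proposition}

\begin{proof}
The term $\Delta=0$ of \eqref{eq:unfold} is $\mathbf 1_{Q=R}\,\psi^*(Q)$ by Lemma~\ref{lem:nu}, and there is no other term if $D\le1$. Let $D\ge q$ and
\[
\Sigma=\sum_{0<|\Delta|<D}\mathbf 1_{(\Delta,U)=1}\prod_{p\mid G'}\omega_p(\Delta).
\]
Both factors expand into divisibility conditions: $\mathbf 1_{(\Delta,U)=1}=\sum_{d\mid U,\ d\mid\Delta}\mu(d)$, and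
\[
\prod_{p\mid G'}\omega_p(\Delta)=\sum_{e\mid G',\ e\mid\Delta}\tau(e),\qquad\tau(e)=\frac1{|e|}\prod_{p\mid G'/e}\Big(1-\frac2{|p|}\Big)\ge0 .
\]
Here $(d,e)=1$, so by (F3) the number of $\Delta$ with $0<|\Delta|<D$ divisible by $d$ and $e$ is $(y-1)_+$ with $y=D/|de|$. It differs from $y$ by $\min(1,y)$. Bounding this by $1$ would cost a factor $2$ for each prime of $U$; we use instead $\min(1,y)\le y^\varepsilon$, which is still multiplicative in $d$ and $e$ and costs only $1+|p|^{-\varepsilon}$. Thus
\begin{align*}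
\Sigma&\le D\sum_{e\mid G'}\frac{\tau(e)}{|e|}\sum_{d\mid U}\frac{\mu(d)}{|d|}+D^\varepsilon\sum_{e\mid G'}\frac{\tau(e)}{|e|^\varepsilon}\sum_{d\mid U}\frac{\mu^2(d)}{|d|^\varepsilon}\\
&=D\prod_{p\mid G'}\Big(1-\frac1{|p|}\Big)^2\prod_{p\mid U}\Big(1-\frac1{|p|}\Big)+D^\varepsilon\prod_{p\mid G'}\Big(1-\frac2{|p|}+\frac1{|p|^{1+\varepsilon}}\Big)\prod_{p\mid U}\big(1+|p|^{-\varepsilon}\big).
\end{align*}
Since $(1-1/|p|)^2\ge\frac14$, we have $1-2/|p|+|p|^{-1-\varepsilon}\le(1-1/|p|)^2(1+4|p|^{-1-\varepsilon})$, and $\prod_p(1+4|p|^{-1-\varepsilon})\le e^{4\kappa(\varepsilon)}$ by \eqref{eq:kappa}. Also $\prod_{p\mid U}(1+|p|^{-\varepsilon})=h(Q,R)\prod_{p\mid U}(1-1/|p|)$. Hence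
\[
\Sigma\le D\prod_{p\mid G'}\Big(1-\frac1{|p|}\Big)^2\prod_{p\mid U}\Big(1-\frac1{|p|}\Big)\cdot\Big(1+e^{4\kappa(\varepsilon)}D^{-(1-\varepsilon)}h(Q,R)\Big).
\]
By Lemma~\ref{lem:nu}, the terms $\Delta\ne0$ of \eqref{eq:unfold} contribute $\rho_{\min}|G|\prod_{p\mid G,\ p\mid U}(1-1/|p|)\cdot\Sigma$. Now $\rho_{\min}|G|D=\rho_{\min}\rho_{\max}|QR|=\psi(Q)\psi(R)$. In the three Euler products, a prime dividing both $Q$ and $R$ divides $G$ and contributes $(1-1/|p|)^2$, whether it divides $U$ or $G'$; a prime dividing exactly one of them divides $U$ but not $G$ and contributes $1-1/|p|$. By (F5) the products multiply to $\varphi(Q)\varphi(R)/|QR|$.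
\end{proof}

\section{A bilinear bound, and the variance}\label{sec:bilinear}

By Proposition~\ref{prop:pair}, the variance is controlled by the sums of $\psi^*(Q)\psi^*(R)h(Q,R)$ over the pairs with $D(Q,R)=q^\ell$, $\ell\ge1$. For small $\ell$ the factor $D^{-(1-\varepsilon)}$ does not help, and even without the unbounded weight $h$ the trivial bound $\Psi_S^2$ is of no use. What helps is arithmetic: $D(Q,R)\le q^\ell$ is a lower bound for $|\gcd(Q,R)|$, and not too many pairs can satisfy it. Dividing $\psi$ by $q^\ell$ reduces to $\ell=0$. We allow two different sets and weight functions, because the induction below treats the two members of a pair differently.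

\begin{definition}\label{def:conf}
A \emph{configuration} consists of finite sets $V,W\subset\mathcal M$, functions $\psi:V\to(0,\infty)$ and $\theta:W\to(0,\infty)$, and a set of \emph{edges} $E\subset V\times W$ such that
\begin{equation}\label{eq:conf}
|w|\psi(v)\le|\gcd(v,w)|,\qquad|v|\theta(w)\le|\gcd(v,w)|\qquad\text{for all }(v,w)\in E .
\end{equation}
Put $\psi^*(v)=\psi(v)\varphi(v)/|v|$ and $\theta^*(w)=\theta(w)\varphi(w)/|w|$. The \emph{masses} are $A=\sum_{v\in V}\psi^*(v)$ and $B=\sum_{w\in W}\theta^*(w)$, and the \emph{weight} of $E_1\subset E$ is $\|E_1\|=\sum_{(v,w)\in E_1}\psi^*(v)\theta^*(w)h(v,w)$.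
\end{definition}

Throughout, $a=\frac12+\varepsilon$ and $b=1-a=\frac12-\varepsilon$.

\begin{proposition}\label{prop:bil}
There is a constant $C$ such that $\|E\|\le C(AB)^a$ for every configuration.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:var}, assuming Proposition~\ref{prop:bil}]
Write $\Psi=\Psi_S$. Sum Proposition~\ref{prop:pair} over $Q,R\in S$; the main terms $\psi^*(Q)\psi^*(R)$ add up to at most $\Psi^2$. By Lemma~\ref{lem:mean},
\[
\int_{\mathbb T}(Z_S-\Psi)^2\,dm=\int_{\mathbb T}Z_S^2\,dm-\Psi^2\le\Psi+e^{4\kappa(\varepsilon)}\sum_{\ell\ge1}q^{-\ell(1-\varepsilon)}\sum_{\substack{Q,R\in S\\D(Q,R)=q^\ell}}\psi^*(Q)\psi^*(R)h(Q,R).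
\]
Fix $\ell$ and take $V=W=S$, both weight functions equal to $q^{-\ell}\psi$, and $E=\{(Q,R):D(Q,R)\le q^\ell\}$. Condition \eqref{eq:conf} is exactly $D(Q,R)\le q^\ell$, and both masses are $q^{-\ell}\Psi$. Proposition~\ref{prop:bil} bounds the inner sum by $q^{2\ell}C(q^{-\ell}\Psi)^{1+2\varepsilon}=Cq^{\ell(1-2\varepsilon)}\Psi^{1+2\varepsilon}$. The gain $q^{-\ell(1-\varepsilon)}$ beats the loss $q^{\ell(1-2\varepsilon)}$, and $\sum_{\ell\ge1}q^{-\ell\varepsilon}\le1/(2^\varepsilon-1)$. So $C_\varepsilon=e^{4\kappa(\varepsilon)}C/(2^\varepsilon-1)$ works.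
\end{proof}

Two examples explain the shape of Proposition~\ref{prop:bil}.

\begin{example}\label{ex:diag}
Let $V=W$ be a set of $n$ primes, $\psi=\theta=1$, and $E=\{(v,v)\}$. Then $\|E\|\ge n/4$ and $AB\le n^2$, so no exponent below $\frac12$ is possible.
\end{example}

\begin{example}\label{ex:div2}
Let $V=W$ be the set of divisors of $N$, $\psi(v)=\theta(v)=|v|/|N|$, and $E=V\times W$. Condition \eqref{eq:conf} holds because $vw/\gcd(v,w)$ divides $N$. By (F5), $A=B=\sum_{v\mid N}\varphi(v)/|N|=1$. The totient is what keeps these masses bounded: without the factors $\varphi(v)/|v|$ both masses would be $A'=\sum_{d\mid N}1/|d|$, which is unbounded as in Example~\ref{ex:div}, and $\sum_E\psi(v)\theta(w)=A'^2$ is not $O(A'^{2a})$.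
\end{example}

\section{Proof of the bilinear bound}\label{sec:proof}

\subsection{One prime}\label{ss:one}

Suppose first that $V$ and $W$ consist of powers of one prime $p$, and let $t=|p|$, $A_i=\psi^*(p^i)$, $B_j=\theta^*(p^j)$. For an edge $(p^i,p^j)$, multiplying the two inequalities \eqref{eq:conf} gives $\psi(p^i)\theta(p^j)\le t^{2\min(i,j)-i-j}=t^{-|i-j|}$. Hence $A_iB_j=(A_iB_j)^b(A_iB_j)^a\le t^{-b|i-j|}(A_iB_j)^a$, and since $h(p^i,p^j)$ is $1$ for $i=j$ and at most $4$ otherwise, the edge has weight at most $K_{ij}(A_iB_j)^a$, where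
\[
K_{ii}=1,\qquad K_{ij}=4t^{-b|i-j|}\quad(i\ne j).
\]
So edges between different powers of $p$ are penalized geometrically, and the following lemma sums them. All sequences below are nonnegative, finitely supported, and indexed by $\mathbb Z$.

\begin{lemma}\label{lem:kernel}
Let $\alpha,\beta$ be sequences with sums $\bar\alpha,\bar\beta$, and let $t\ge2$. Then
\begin{align}
\sum_i(\alpha_i\beta_{i+d})^a&\le(\bar\alpha\bar\beta)^a\qquad(d\in\mathbb Z),\label{eq:shift}\\
\sum_{i\ne j}K_{ij}(\alpha_i\beta_j)^a&\le\frac8{t^b-1}(\bar\alpha\bar\beta)^a.\label{eq:off}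
\end{align}
In particular $\sum_{i,j}K_{ij}(\alpha_i\beta_j)^a\le\kappa_1(\bar\alpha\bar\beta)^a$ with $\kappa_1=1+8/(2^b-1)$.
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality the left side of \eqref{eq:shift} is at most $(\sum\alpha_i^{2a})^{1/2}(\sum\beta_j^{2a})^{1/2}$, and $\sum\alpha_i^{2a}\le\bar\alpha^{2a}$ because $2a\ge1$. For \eqref{eq:off}, sum over $d=j-i\ne0$ and use $\sum_{d\ne0}4t^{-b|d|}=8/(t^b-1)$.
\end{proof}

This proves Proposition~\ref{prop:bil} with $C=\kappa_1$ for powers of one prime.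

\subsection{Removing a prime}\label{ss:remove}

The same mechanism works for a general configuration, one prime at a time. A prime \emph{occurs} in a configuration if it divides some element of $V\cup W$. Fix $p$, let $t=|p|$, and split according to the exponent of $p$:
\[
V_i=\{v\in V:\operatorname{ord}_pv=i\},\quad W_j=\{w\in W:\operatorname{ord}_pw=j\},\quad E_{ij}=E\cap(V_i\times W_j),
\]
with masses $A_i=\sum_{V_i}\psi^*$ and $B_j=\sum_{W_j}\theta^*$.

\begin{lemma}\label{lem:remove}
Let $C_0>0$. Suppose that the inequality of Proposition~\ref{prop:bil} holds with constant $C_0$ for all configurations whose occurring primes occur in the given one and differ from $p$. Then $\|E_{ij}\|\le C_0K_{ij}(A_iB_j)^a$ for all $i,j\ge0$.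
\end{lemma}

\begin{proof}
Fix $i,j$ and let $k=\min(i,j)$. Write $v=p^iv'$ for $v\in V_i$ and $w=p^jw'$ for $w\in W_j$, and put $\psi'(v')=t^{j-k}\psi(v)$, $\theta'(w')=t^{i-k}\theta(w)$. These are the rescalings that preserve \eqref{eq:conf}: for $(v,w)\in E_{ij}$,
\[
|w'|\psi'(v')=t^{-k}|w|\psi(v)\le t^{-k}|\gcd(v,w)|=|\gcd(v',w')|,
\]
and likewise $|v'|\theta'(w')=t^{-k}|v|\theta(w)\le|\gcd(v',w')|$. So the $v'$, the $w'$ and the edges $E'_{ij}=\{(v',w'):(v,w)\in E_{ij}\}$ form a configuration in which $p$ does not occur. Let $c_0=1$ and $c_n=1-1/t$ for $n\ge1$. By (F5), $\psi'^*(v')=t^{j-k}\psi^*(v)/c_i$ and $\theta'^*(w')=t^{i-k}\theta^*(w)/c_j$. As $i+j-2k=|i-j|$, the product of the new masses is $t^{|i-j|}A_iB_j/(c_ic_j)$. Moreover $h(v,w)=\lambda h(v',w')$, with $\lambda=\lambda_p\le4$ if $i\ne j$ and $\lambda=1$ if $i=j$. Therefore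
\[
\|E_{ij}\|=\lambda c_ic_jt^{-|i-j|}\|E'_{ij}\|\le C_0\lambda(c_ic_j)^{1-a}t^{-(1-a)|i-j|}(A_iB_j)^a\le C_0K_{ij}(A_iB_j)^a.\qedhere
\]
\end{proof}

Summing over $i,j$ with Lemma~\ref{lem:kernel}, each removal multiplies the constant by at most $1+8/(|p|^b-1)$. This is acceptable for a bounded number of primes, but not for all of them, since $\sum_p|p|^{-b}\ge\sum_p|p|^{-1}=\infty$. Nor can the factor be replaced by $1$: for $\alpha_0=1-x$, $\alpha_1=x$, $\beta_0=1$ we get $\sum K_{ij}(\alpha_i\beta_j)^a=(1-x)^a+4t^{-b}x^a\ge1-x+4t^{-b}x^a$, which exceeds $1$ for $0<x<4^{1/b}/t$. But in this example all the mass except a proportion $O(1/t)$ sits on one exponent. The next lemma says that this is the only way to lose. The induction then becomes a dichotomy: either some prime can be removed at no cost, or the configuration is concentrated at every prime and can be estimated directly.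

\subsection{Loss forces concentration}\label{ss:conc}

\begin{lemma}\label{lem:conc}
Let $L=192^{1/b}$. There is a constant $t_1$ such that for $t>t_1$ we have $8/(t^b-1)\le16t^{-b}\le\frac12$ and the following holds. If $\alpha,\beta$ are sequences of sum $1$ with $\sum_{i,j}K_{ij}(\alpha_i\beta_j)^a>1$, then there is $k$ with $\alpha_k\beta_k>0$, $1-\alpha_k\le L/t$ and $1-\beta_k\le L/t$.
\end{lemma}

\begin{proof}
Let $\eta=4^{-1/(2\varepsilon)}$, so that $\eta^{2\varepsilon}=\frac14$ and $\eta\le\frac14$. Choose $t_1$ so that $t>t_1$ implies $16t^{-b}\le\frac12$ and $(1-16t^{-b})^{1/\varepsilon}\ge1-\eta$. The first condition gives $t^b\ge2$, hence $8/(t^b-1)\le16t^{-b}$. We first prove a crude concentration, and then improve it to the scale $1/t$.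

\emph{Crude concentration.} Choose $k$ maximizing $\alpha_k\beta_k$. Since $a=\varepsilon+\frac12$ and $\sum_i(\alpha_i\beta_i)^{1/2}\le1$, the diagonal part of the sum is at most $(\alpha_k\beta_k)^\varepsilon$, and by \eqref{eq:off} the rest is at most $16t^{-b}$. So $\alpha_k\beta_k\ge(1-16t^{-b})^{1/\varepsilon}\ge1-\eta>0$, and $x=1-\alpha_k$, $y=1-\beta_k$ satisfy $x,y\le\eta$.

\emph{The diagonal.} By concavity $(1-x)^a\le1-ax$, so the term $i=j=k$ is at most $(1-ax)(1-ay)\le1-\frac12(x+y)+xy$. By \eqref{eq:shift} for the sequences with index $k$ removed, whose sums are $x$ and $y$, the other diagonal terms add up to at most $(xy)^a\le(\frac{x+y}2)^{1+2\varepsilon}$. As $x+y\le2\eta$,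
\[
xy\le\frac{(x+y)^2}4\le\frac\eta2(x+y)\le\frac{x+y}8,\qquad\Big(\frac{x+y}2\Big)^{1+2\varepsilon}\le\eta^{2\varepsilon}\,\frac{x+y}2=\frac{x+y}8 .
\]
So the diagonal is at most $1-\frac14(x+y)\le1-\frac14z$, where $z=\max(x,y)$.

\emph{Off the diagonal.} In the terms with $i=k\ne j$ we have $\alpha_k\le1$ and $\beta_j\le y$, and $\sum_{j\ne k}K_{kj}\le16t^{-b}$, so they contribute at most $16t^{-b}z^a$. The same bound holds for the terms with $j=k\ne i$. By \eqref{eq:off} for the sequences with index $k$ removed, the terms with $i,j\ne k$, $i\ne j$ contribute at most $16t^{-b}(xy)^a\le16t^{-b}z^a$.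

Altogether $1<1-\frac14z+48t^{-b}z^a$. Hence $z>0$ and $z^b=z^{1-a}<192\,t^{-b}$.
\end{proof}

The scale $1/t$ is the one seen in Example~\ref{ex:div2}: for squarefree $N$ and $p\mid N$, the divisors $v$ with $p\nmid v$ have mass $\sum_{v\mid N/p}\varphi(v)/|N|=1/|p|$. Concentration on this scale does not make $V$ close to a single polynomial, since $\sum_p1/|p|$ diverges. But an edge whose two ends \emph{both} deviate from the typical exponent at $p$ belongs to a set of relative weight $O(|p|^{-2a})$, and $\sum_p|p|^{-2a}$ converges because $2a>1$. This is the reason for taking $a>\frac12$. After these edges are discarded, what is left has the structure treated next.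

\subsection{Configurations with a center}\label{ss:struct}

We need a bound for the average of powers of $\lambda_p$. From $-\log(1-u)\le2u$ on $[0,\frac12]$ we get $\log\lambda_p\le|p|^{-\varepsilon}+2|p|^{-1}\le3|p|^{-\varepsilon}$. By convexity $e^{cu}-1\le u(e^c-1)$ for $u\in[0,1]$, $c\ge0$, so $\lambda_p^s-1\le e^{3s}|p|^{-\varepsilon}$ for $s\ge0$. By \eqref{eq:kappa},
\begin{equation}\label{eq:Gamma}
\prod_p\Big(1+\frac{\lambda_p^s-1}{|p|}\Big)\le\Gamma_s:=\exp\big(e^{3s}\kappa(\varepsilon)\big).
\end{equation}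
With the factor $2$ per prime that we avoided in Proposition~\ref{prop:pair}, this product would diverge.

\begin{lemma}\label{lem:struct}
There is a constant $C_1$ with the following property. If a configuration and a polynomial $N\in\mathcal M$ are such that for every edge $(v,w)\in E$ and every prime $p$ we have $\operatorname{ord}_pv=\operatorname{ord}_pN$ or $\operatorname{ord}_pw=\operatorname{ord}_pN$, then $\|E\|\le C_1(AB)^a$.
\end{lemma}

\begin{proof}
We may assume $E\ne\emptyset$, so $A,B>0$.

\emph{Coordinates relative to $N$.} Write each $v\in V$ as $v=Nv^+/v^-$ with coprime $v^+,v^-\in\mathcal M$. Then $v^+$ collects the primes with $\operatorname{ord}_pv>\operatorname{ord}_pN$, $v^-$ those with $\operatorname{ord}_pv<\operatorname{ord}_pN$, and $v^-\mid N$. Do the same for $w\in W$. For an edge $(v,w)$ the hypothesis says $(v^+v^-,w^+w^-)=1$. At a prime with $\operatorname{ord}_pv=\operatorname{ord}_pN$ the exponent of $p$ in $\gcd(v,w)$ is $\operatorname{ord}_pN-\operatorname{ord}_pw^-$ and $p\nmid v^-$;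 the other case is symmetric, so $\gcd(v,w)=N/(v^-w^-)$. Thus \eqref{eq:conf} becomes
\begin{equation}\label{eq:struct}
\psi(v)\le\frac1{|w^+||v^-|},\qquad\theta(w)\le\frac1{|v^+||w^-|}.
\end{equation}
The weight splits as well: a prime with $\operatorname{ord}_pv\ne\operatorname{ord}_pw$ divides $v^+v^-$ or $w^+w^-$, so $h(v,w)\le H(v)H(w)$ with $H(v)=\prod_{p\mid v^+v^-}\lambda_p$ and $H(w)=\prod_{p\mid w^+w^-}\lambda_p$.

\emph{The neighbors of a fixed $w$.} By \eqref{eq:struct} each neighbor of $w$ has weight about $1/|w^+|$, while there are $|v^+|$ possible values of $v^+$ of a given degree. So the ratio $|v^+|/|w^+|$ is the right parameter, and we put $E_k=\{(v,w)\in E:|v^+|=q^k|w^+|\}$ for $k\in\mathbb Z$. Fix $w$, $k$ and $s\ge0$. Since $N/v^-$ divides $v$, (F5) gives $\varphi(v)/|v|\le\varphi(N/v^-)/|N/v^-|$, and then \eqref{eq:struct} gives $\psi^*(v)\le\varphi(N/v^-)/(|N||w^+|)$. The map $v\mapsto(v^-,v^+)$ is injective, so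
\[
\sum_{v:\,(v,w)\in E_k}\psi^*(v)H(v)^s\le\frac1{|w^+|}\Big(\sum_{d\mid N}\frac{\varphi(N/d)}{|N|}\prod_{p\mid d}\lambda_p^s\Big)\Big(\sum_{\substack{e\in\mathcal M\\|e|=q^k|w^+|}}\ \prod_{p\mid e}\lambda_p^s\Big).
\]
The first bracket is a product over the primes $p\mid N$. If $n=\operatorname{ord}_pN\ge1$, the divisor $1$ of $p^n$ contributes $1-1/|p|$, and the others contribute $\lambda_p^s|p|^{-n}\sum_{i<n}\varphi(p^i)=\lambda_p^s/|p|$. So the bracket equals $\prod_{p\mid N}(1+(\lambda_p^s-1)/|p|)$, which is at most $\Gamma_s$ and equals $1$ for $s=0$. This is the point where the totient in $\psi^*$ is used. In the second bracket write $\prod_{p\mid e}\lambda_p^s=\sum_{d\mid e}\gamma(d)$ with $\gamma(d)=\mu^2(d)\prod_{p\mid d}(\lambda_p^s-1)\ge0$. By (F3), at most $y/|d|$ monic multiples of $d$ have absolute value $y=q^k|w^+|$, so the bracket is at most $y\sum_d\gamma(d)/|d|\le\Gamma_sy$ by \eqref{eq:Gamma}, and at most $y$ for $s=0$. Multiply by $\theta^*(w)$ and sum over $w$: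
\begin{equation}\label{eq:Ek}
\sum_{E_k}\psi^*(v)\theta^*(w)H(v)^s\le\Gamma_s^2q^kB,\qquad\sum_{E_k}\psi^*(v)\theta^*(w)\le\min\big(q^kB,\,q^{-k}A\big).
\end{equation}
The bound $q^{-k}A$ is the case $s=0$ with the roles of $V$ and $W$ exchanged, since $|w^+|=q^{-k}|v^+|$ on $E_k$.

\emph{Summing over $k$.} The first bound in \eqref{eq:Ek} grows with $k$, and exchanging roles does not help with $H(v)$, which is then not averaged. We interpolate instead. Let $r=1/(2b)>1$. H\"older's inequality with exponents $4$ and $\frac43$ gives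
\[
\sum_{E_k}\psi^*\theta^*H(v)^{2r}\le\big(\Gamma_{8r}^2q^kB\big)^{1/4}\min\big(q^kB,q^{-k}A\big)^{3/4}=\Gamma_{8r}^{1/2}\min\big(Bq^k,\ A^{3/4}B^{1/4}q^{-k/2}\big).
\]
Both entries of the last minimum equal $(AB)^{1/2}$ when $q^k$ is replaced by $(A/B)^{1/2}$. Use the first entry for $q^k\le(A/B)^{1/2}$ and the second for the other $k$. The geometric series have sums at most $(1-q^{-1})^{-1}(AB)^{1/2}\le2(AB)^{1/2}$ and $(1-q^{-1/2})^{-1}(AB)^{1/2}\le4(AB)^{1/2}$. So $\sum_E\psi^*\theta^*H(v)^{2r}\le6\Gamma_{8r}^{1/2}(AB)^{1/2}$, and since the hypotheses are symmetric in $V$ and $W$, the same holds with $H(w)$. From $h^r\le\frac12(H(v)^{2r}+H(w)^{2r})$ we obtain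
\[
\sum_E\psi^*\theta^*h^r\le6\Gamma_{8r}^{1/2}(AB)^{1/2}.
\]

\emph{The exponent $a$.} The bound $(AB)^{1/2}$ is weaker than $(AB)^a$ when $AB$ is small, and this is what the spare power $r$ is for. H\"older's inequality with $1/r=2b$ and $1-1/r=2\varepsilon$, together with the trivial bound $\sum_E\psi^*\theta^*\le AB$, gives
\[
\|E\|\le\big(6\Gamma_{8r}^{1/2}(AB)^{1/2}\big)^{2b}(AB)^{2\varepsilon}=C_1(AB)^{b+2\varepsilon}=C_1(AB)^a.\qedhere
\]
\end{proof}

\subsection{The induction}\label{ss:end}

\begin{proof}[Proof of Proposition~\ref{prop:bil}]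
By (F4), $\sum_{|p|>t_0}|p|^{-2a}\le\sum_{q^n>t_0}q^{-2\varepsilon n}\le t_0^{-2\varepsilon}/(1-2^{-2\varepsilon})$ for $t_0\ge1$. So there is a constant $t_0\ge\max(1,t_1)$ with
\begin{equation}\label{eq:t0}
\sum_{|p|>t_0}2\Big(\frac L{|p|}\Big)^{2a}\le\frac12\qquad\text{for every }q .
\end{equation}
Call $p$ \emph{large} if $|p|>t_0$ and \emph{small} otherwise.

\emph{Large primes only.} We claim that $\|E\|\le C_*(AB)^a$ with $C_*=2C_1$ whenever all occurring primes are large. Suppose not, and take a counterexample with the least number of occurring primes. Then $\|E\|>0$, so $A,B>0$. Let $p$ be an occurring prime. By minimality, Lemma~\ref{lem:remove} applies with $C_0=C_*$, and with $\alpha_i=A_i/A$, $\beta_j=B_j/B$ we get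
\[
C_*(AB)^a<\|E\|=\sum_{i,j}\|E_{ij}\|\le C_*(AB)^a\sum_{i,j}K_{ij}(\alpha_i\beta_j)^a .
\]
So the last sum exceeds $1$, and Lemma~\ref{lem:conc} provides $k_p\ge0$ such that $x=1-\alpha_{k_p}$ and $y=1-\beta_{k_p}$ are at most $L/|p|$. Let $E_p$ be the set of edges with $\operatorname{ord}_pv\ne k_p$ and $\operatorname{ord}_pw\ne k_p$. By Lemma~\ref{lem:remove}, and by \eqref{eq:shift} and \eqref{eq:off} for the sequences with index $k_p$ removed,
\[
\|E_p\|\le C_*(AB)^a\sum_{i,j\ne k_p}K_{ij}(\alpha_i\beta_j)^a\le C_*(AB)^a\big(1+16|p|^{-b}\big)(xy)^a\le C_*(AB)^a\cdot2\Big(\frac L{|p|}\Big)^{2a}.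
\]
By \eqref{eq:t0}, $\sum_p\|E_p\|\le\frac12C_*(AB)^a<\frac12\|E\|$, the sum being over the occurring primes. Hence $E'=E\setminus\bigcup_pE_p$ has $\|E'\|>\frac12\|E\|$. With the edge set $E'$, the configuration satisfies the hypothesis of Lemma~\ref{lem:struct} for $N=\prod_pp^{k_p}$, the product over the occurring primes: at these primes by construction, and at the others because all exponents are $0$. Therefore
\[
C_*(AB)^a<\|E\|<2\|E'\|\le2C_1(AB)^a=C_*(AB)^a,
\]
a contradiction. If no prime occurs, the same holds with $E'=E$ and $N=1$.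

\emph{Small primes.} We show by induction on $n$ that a configuration with at most $n$ occurring small primes satisfies the inequality with constant $C_*\kappa_1^n$. The case $n=0$ is the claim above. For $n\ge1$, apply Lemma~\ref{lem:remove} to an occurring small prime with $C_0=C_*\kappa_1^{n-1}$, and sum over $i,j$ with Lemma~\ref{lem:kernel}. There are at most $\sum_{j\ge1,\ q^j\le t_0}q^j\le2t_0$ small primes, so $C=C_*\kappa_1^{2t_0}$ works for every $q$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:var}, \ref{thm:main} and~\ref{thm:measure}.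

\section{Counting solutions almost everywhere}\label{sec:count}

Theorem~\ref{thm:var} controls $\mathcal Z_N-\Psi_N$ for one $N$; we need all $N$ at once. The natural clock is $\Psi_n$ rather than $n$, so we group the indices by the dyadic intervals in which $\Psi_n$ lies. This handles the partial sums cut at integer values of the clock. Since $\psi$ is not assumed bounded, a single term $\psi^*(F_n)$ may jump over many integers, and such terms need a separate estimate.

\begin{proof}[Proof of Theorem~\ref{thm:count}(a)]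
Dropping the $n$ with $\psi(F_n)=0$ changes neither the counts nor the partial sums, so we may assume that $\Psi_n$ increases strictly to infinity, with $\Psi_0=0$. We may also assume $\delta<\frac12$. Let $\varepsilon=\delta/2$, $C=C_\varepsilon$, $z_n=Z_{F_n}$ and $\psi^*_n=\psi^*(F_n)$. For a bounded interval $I\subset(0,\infty)$ put $Y(I)=\sum_{\Psi_n\in I}(z_n-\psi_n^*)$ and $\Psi(I)=\sum_{\Psi_n\in I}\psi_n^*$; these sums are finite.

\emph{Dyadic blocks.} For $k\ge1$ let $\mathcal D_k$ be the family of intervals $(j2^\ell,(j+1)2^\ell]\subset(0,2^k]$ with $0\le\ell\le k$ and $j\ge0$. The intervals of a fixed level $\ell$ partition $(0,2^k]$, so $\sum_I\Psi(I)=\sum_{\Psi_n\le2^k}\psi^*_n\le2^k$ and hence $\sum_I\Psi(I)^{1+2\varepsilon}\le2^{k(1+2\varepsilon)}$. Applying Theorem~\ref{thm:var} to each $I$ and summing over the $k+1$ levels,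
\[
\int_{\mathbb T}\sum_{I\in\mathcal D_k}Y(I)^2\,dm\le(1+C)(k+1)2^{k(1+2\varepsilon)}.
\]
By Markov's inequality, the set where $\sum_{I\in\mathcal D_k}Y(I)^2>k^32^{k(1+2\varepsilon)}$ has measure at most $(1+C)(k+1)/k^3$. This is summable, so almost all $f$ lie in finitely many of these sets. Let $u$ be an integer with $2^{k-1}<u\le2^k$, and write $u=2^{\ell_1}+\dots+2^{\ell_s}$ with $\ell_1>\dots>\ell_s$, $s\le k+1$. Cutting $(0,u]$ at the partial sums of this expansion gives $s$ intervals of $\mathcal D_k$, because $2^{\ell_i}$ divides $2^{\ell_1}+\dots+2^{\ell_{i-1}}$. By the Cauchy--Schwarz inequality, $Y_u:=Y((0,u])$ satisfies $|Y_u|\le((k+1)k^3)^{1/2}2^{k(1/2+\varepsilon)}$ for large $k$. Since $2^k<2u$, this is $O_\delta(u^{1/2+2\varepsilon})$. Each $Y_u(f)$ is finite, so for almost all $f$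
\begin{equation}\label{eq:Yu}
|Y_u(f)|\le K\,u^{1/2+2\varepsilon}\qquad\text{for all integers }u\ge1,
\end{equation}
with $K$ depending on $f$ and $\delta$. With $Y_0=0$ this also holds for $u=0$.

\emph{Single terms.} Let $\Psi_{n-1}\ge1$, which excludes finitely many $n$. Since $\psi_n^*\le\Psi_n$ and $\Psi_n\ge1$, both $\psi_n^*$ and $(\psi_n^*)^{1+2\varepsilon}$ are at most $\psi_n^*\Psi_n^{2\varepsilon}$. Chebyshev's inequality and Theorem~\ref{thm:var} for $S=\{F_n\}$ give
\[
m\big\{|z_n-\psi_n^*|>\Psi_n^{1/2+2\varepsilon}\big\}\le(1+C)\frac{\psi_n^*}{\Psi_n^{1+2\varepsilon}}\le(1+C)\int_{\Psi_{n-1}}^{\Psi_n}\frac{dx}{x^{1+2\varepsilon}} .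
\]
The sum over $n$ is at most $(1+C)/(2\varepsilon)$. By the Borel--Cantelli lemma, and enlarging $K$ to absorb finitely many exceptional $n$, for almost all $f$
\begin{equation}\label{eq:single}
|z_n(f)-\psi_n^*|\le K\max(1,\Psi_n)^{1/2+2\varepsilon}\qquad\text{for all }n\ge1 .
\end{equation}

\emph{Conclusion.} Let $x=\Psi_N\ge1$ and $u=\lceil x\rceil-1\ge0$, so that $u<x\le u+1\le2x$. As $z_n\ge0$, \eqref{eq:Yu} gives
\[
\mathcal Z_N\le\sum_{\Psi_n\le u+1}z_n\le u+1+Y_{u+1}\le x+1+K(2x)^{1/2+2\varepsilon}.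
\]
For the lower bound let $n_1\le N$ be the least index with $\Psi_{n_1}>u$. The sum $\Psi_{n_1-1}$ may be far below $u$, so we keep the term $z_{n_1}$. By \eqref{eq:Yu}, \eqref{eq:single} and $x-1\le u<\Psi_{n_1}\le x$,
\[
\mathcal Z_N\ge\sum_{\Psi_n\le u}z_n+z_{n_1}=\Psi_{n_1-1}+Y_u+z_{n_1}\ge\Psi_{n_1}-2Kx^{1/2+2\varepsilon}\ge x-1-2Kx^{1/2+2\varepsilon}.
\]
Since $2\varepsilon=\delta$, this proves the formula for almost all $f\in\mathbb T$, and by periodicity for almost all $f\in\mathbb L$.
\end{proof}

\begin{thebibliography}{9}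
\bibitem{source}
\texttt{https://ir.lib.nycu.edu.tw/bitstream/11536/42493/1/250601.pdf}
\end{thebibliography}
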